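\title{Polynomial identities and the free entire functional calculus}

\begin{abstract}
Let $\mathcal D(\Omega)$ be J.~L.~Taylor's algebra of free entire holomorphic functions of $n$ noncommuting variables, and let $a_1,\dots,a_n$ be elements of a unital Banach algebra. We prove that evaluation of free polynomials at $(a_1,\dots,a_n)$ extends to a continuous homomorphism on $\mathcal D(\Omega)$ whenever the closed unital subalgebra generated by the $a_k$ satisfies a polynomial identity. This condition is also necessary, and its sufficiency had been conjectured. The proof bounds $\|p(a)\|$ by the supremum of $p$ over a ball of matrices of one fixed size, with constants that depend only on $n$ and on the identity. The method is to show that, modulo any power of the ideal of identities of $d\times d$ matrices, a homogeneous free polynomial has a representative whose coefficients are controlled by its values on matrices, with a loss that is at most exponential in the degree.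
\end{abstract}

\section{The problem and the results}\label{sec:intro}

An entire function $f(z)=\sum c_mz^m$ can be applied to every element $a$ of every unital Banach algebra, because $\sum|c_m|\,\|a\|^m<\infty$. For several noncommuting elements one must first say what an entire function of noncommuting variables is, and then ask to which tuples it can be applied. This paper answers the second question for the free entire functions of J.~L.~Taylor.

\subsection{Free entire functions}

All algebras are complex. Fix a positive integer $n$ and let $F=F_n$ be the free unital algebra on noncommuting indeterminates $X_1,\dots,X_n$. Its elements are called free polynomials, and the words in the $X_k$ form a basis. Let $M_i$ be the algebra of complex $i\times i$ matrices with the operator norm, let $M_{ij}$ be the space of $i\times j$ matrices, and put $\Omega=\bigsqcup_{i\ge1}M_i^n$.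

Following Taylor, let $\mathcal D(\Omega)$ be the set of families $f=(f_i)_{i\ge1}$ of holomorphic maps $f_i:M_i^n\to M_i$ that satisfy the \emph{intertwining condition}: if $x\in M_j^n$, $y\in M_i^n$, $T\in M_{ij}$ and $y_kT=Tx_k$ for $k=1,\dots,n$, then
\[
f_i(y)\,T=T\,f_j(x).
\]
We usually drop the index and write $f(x)$. With $T$ invertible the condition says $f(TxT^{-1})=Tf(x)T^{-1}$; with $T$ the inclusion of a summand it gives $f(x\oplus y)=f(x)\oplus f(y)$. Under pointwise operations $\mathcal D(\Omega)$ is a unital algebra, since $f(y)g(y)T=f(y)Tg(x)=Tf(x)g(x)$. It carries the topology of uniform convergence on compact subsets of each $M_i^n$, which is defined by the submultiplicative seminorms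
\[
|f|_{D,s}=\sup\{\|f(x)\|:\ x\in M_D^n,\ \max_k\|x_k\|\le s\}\qquad(D\ge1,\ s>0).
\]
We write $|f|_D=|f|_{D,1}$. Every free polynomial $p$ defines an element $x\mapsto p(x)$ of $\mathcal D(\Omega)$, because $y_kT=Tx_k$ implies $w(y)T=Tw(x)$ for every word $w$. This embeds $F$ in $\mathcal D(\Omega)$ (injectivity is checked in Section~\ref{sec:background}).

\subsection{The conjecture}

Let $A$ be a unital Banach algebra, $a=(a_1,\dots,a_n)\in A^n$, and let $B$ be the closed subalgebra generated by $1,a_1,\dots,a_n$. Let $\operatorname{ev}:F\to A$, $p\mapsto p(a)$, be the unital homomorphism with $X_k\mapsto a_k$. We say that $\mathcal D(\Omega)$ \emph{gives a functional calculus for $a$} if $\operatorname{ev}$ extends to a continuous unital homomorphism $\mathcal D(\Omega)\to A$.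

A free polynomial in any finite number of variables is an \emph{identity} of an algebra if it vanishes at every tuple of elements of the algebra, and a \emph{PI-algebra} is an algebra with a nonzero identity. Commutative algebras are PI, with the identity $y_1y_2-y_2y_1$, and so is every $M_d$ (Lemma~\ref{lem:capelli}). It is known that $B$ is a PI-algebra if $\mathcal D(\Omega)$ gives a functional calculus for $a$. The converse is conjectured in \cite{problem}: ``We conjecture that $\mathcal{D}(\Omega)$ gives a functional calculus for all PI-algebras and any (finite) number of variables.'' That is, for every $n$, $A$ and $a\in A^n$ with $B$ a PI-algebra, $\operatorname{ev}$ should extend to a continuous unital homomorphism $\mathcal D(\Omega)\to A$. We prove this.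

\subsection{Results}

Banach algebras have submultiplicative norms with $\|1\|=1$. (A nonzero unital Banach algebra is brought to this form by the equivalent norm $\|b\|'=\sup\{\|bc\|:\|c\|\le1\}$.) Put $\rho=\max_k\|a_k\|$.

\begin{theorem}\label{thm:main}
If $B$ is a PI-algebra, then $\operatorname{ev}$ extends uniquely to a continuous unital homomorphism $\mathcal D(\Omega)\to A$, with image in $B$. Moreover, if $B$ satisfies the nonzero polynomial identity $f$, there are $D\in\mathbb N$ and $C,\kappa\ge1$, depending only on $n$ and $f$, such that
\begin{equation}\label{eq:main}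
\|p(a)\|\le\frac{C}{1-\kappa\rho/s}\,|p|_{D,s}\qquad(p\in F,\ s>\kappa\rho).
\end{equation}
\end{theorem}

For $d\ge1$ let $I_d\subset F$ be the ideal of all $p\in F$ that vanish on $M_d^n$, that is, of all $n$-variable identities of $M_d$. Put $I_0=F$.

\begin{theorem}\label{thm:class}
For $a\in A^n$ the following are equivalent:
\begin{enumerate}
\item[(i)] $\mathcal D(\Omega)$ gives a functional calculus for $a$;
\item[(ii)] $B$ is a PI-algebra;
\item[(iii)] for some $d\ge1$, $p(a)=0$ for every $p\in I_d$;
\item[(iv)] for some $D,s,C$, we have $\|p(a)\|\le C|p|_{D,s}$ for all $p\in F$.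
\end{enumerate}
\end{theorem}

A topological algebra is \emph{locally $m$-convex} if its topology is defined by a family of submultiplicative seminorms. For a submultiplicative seminorm $\pi$ on an algebra $A$, let $A_\pi$ be the Banach algebra obtained by completing $A/\pi^{-1}(0)$.

\begin{theorem}\label{thm:intrinsic}
The algebra $\mathcal D(\Omega)$ is the completion of $F_n$ with respect to all submultiplicative seminorms whose completed Banach algebra is PI. If $A$ is a complete Hausdorff locally $m$-convex unital algebra, then $\mathcal D(\Omega)$ gives a functional calculus for $a\in A^n$ if and only if, for each continuous submultiplicative seminorm $\pi$ on $A$, the closed unital subalgebra generated by the image of $a$ in $A_\pi$ is PI.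
\end{theorem}

\subsection{What has to be proved}

For $n=1$ there is no obstruction. If $p=\sum c_mX^m$, Cauchy's estimate gives $|c_m|\le s^{-m}|p|_{1,s}$, so $\|p(a)\|\le\sum(\rho/s)^m|p|_{1,s}$, which is \eqref{eq:main} with $D=C=\kappa=1$.

In general the topology of $\mathcal D(\Omega)$ imposes no uniformity across matrix sizes, and this is where identities come from. Choose any $g_d\in I_d$ and any scalars $\lambda_d$. An element of $I_d$ vanishes on $M_i^n$ for $i\le d$ (fact (N2) below), so the partial sums of $\sum_d\lambda_dg_d$ are eventually constant on each $M_i^n$ and converge in $\mathcal D(\Omega)$. A functional calculus must make $\sum_d\lambda_dg_d(a)$ converge for all choices of scalars, which forces $g_d(a)=0$ for large $d$. Since the $g_d$ are arbitrary, $I_d\subset\ker\operatorname{ev}$ for some $d$. For $n\ge2$ this is a real restriction. Each $I_d$ is nonzero: substitute the words $X_1X_2,X_1X_2^2,\dots$ for the variables of a nonzero identity of $M_d$, and note that distinct products of these words are distinct words. So, for instance, the tuple $(X_1,\dots,X_n)$ in the completion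 of $F$ for the $\ell^1$-norm of the coefficients has no functional calculus.

For the converse two things must be shown, and a counterexample would have to defeat one of them. The first is algebraic: an arbitrary identity of $B$ must force $I_D\subset\ker\operatorname{ev}$ for some $D$. The sizes of the irreducible representations do not determine $D$. The matrix units $a_1=E_{11}$, $a_2=E_{12}$ generate the upper triangular $2\times2$ matrices, whose simple quotients are one-dimensional, but $[X_1,X_2]=X_1X_2-X_2X_1$ lies in $I_1$ and $[a_1,a_2]=E_{12}\ne0$. The radical has to be accounted for.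

The second is analytic. Let $F^{(m)}$ be the span of the words of length $m$ and suppose $I_D\subset\ker\operatorname{ev}$. Then $\operatorname{ev}$ is a linear map on the finite-dimensional space $F^{(m)}/(F^{(m)}\cap I_D)$, which is normed by $|\cdot|_D$, so $\|p(a)\|\le C_m|p|_D$ for $p\in F^{(m)}$ and some constant $C_m$. In each degree the inequality is free. The whole content of (iv) is that $C_m$ grows at most exponentially in $m$.

\subsection{Outline}

Section~\ref{sec:tame} isolates the exponential bound as a property of homogeneous ideals of $F$, called tameness, and shows that a tame ideal inside $\ker\operatorname{ev}$ yields \eqref{eq:main}. The structure theory of finitely generated PI-algebras (Section~\ref{sec:background}) puts a power $I_d^k$ inside $\ker\operatorname{ev}$, so it suffices to prove that all $I_d^k$ are tame. Two moves achieve this. The square of a tame ideal is tame (Section~\ref{sec:square}). And if a power of $I_{d-1}$ is tame, then $I_d$ is tame (Section~\ref{sec:capelli}); this rests on two quantitative statements about commutative polynomials (Section~\ref{sec:quant}).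 Section~\ref{sec:dense} shows that $F$ is dense in $\mathcal D(\Omega)$, and Section~\ref{sec:proofs} proves the theorems.

\section{Notation and background}\label{sec:background}

\subsection{Norms on free polynomials}

The algebra $F=\bigoplus_mF^{(m)}$ is graded by degree, $\dim F^{(m)}=n^m$, and $|w|$ is the length of a word $w$. An ideal is \emph{homogeneous} if it contains the homogeneous components of its elements; sums and products of homogeneous ideals are homogeneous. For $p\in F$ let $\|p\|_{\ell^1}$ be the sum of the absolute values of its coefficients. The same symbol denotes the coefficient norm in other spaces with a given basis of monomials. We use four facts.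
\begin{enumerate}
\item[(N1)] If $q\in F^{(m)}$, then $\|q(a)\|\le\|q\|_{\ell^1}\rho^m$, since $\|w(a)\|\le\rho^{|w|}$ for words. In the same way $|p|_D\le\|p\|_{\ell^1}$ for $p\in F$.
\item[(N2)] Since $p(x\oplus0)=p(x)\oplus p(0)$, the seminorm $|p|_{D,s}$ is nondecreasing in $D$, and $I_D\subset I_d$ for $d\le D$.
\item[(N3)] If $p=\sum p_m$ with $p_m\in F^{(m)}$, then $p_m(x)=\frac1{2\pi}\int_0^{2\pi}p(\mathrm e^{\mathrm i\theta}x)\mathrm e^{-\mathrm im\theta}\,d\theta$. Hence $I_d$ is homogeneous, and $s^m|p_m|_D=|p_m|_{D,s}\le|p|_{D,s}$. A polynomial map that vanishes on a ball vanishes, so $|p|_{D,s}=0$ if and only if $p\in I_D$.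
\item[(N4)] If $g$ is an identity of $M_d$ in any number of variables and $p_1,p_2,\ldots\in F$, then $g(p_1,p_2,\dots)\in I_d$, because its value at $x\in M_d^n$ is $g(p_1(x),p_2(x),\dots)=0$.
\end{enumerate}

\emph{Truncated shifts.} Let $W_m$ be the Hilbert space with orthonormal basis $e_w$, $w$ a word of length at most $m$, and define contractions $L_1,\dots,L_n$ on $W_m$ by
\[
L_ke_w=e_{X_kw}\quad(|w|<m),\qquad L_ke_w=0\quad(|w|=m).
\]
If $p=\sum c_ww$ has degree at most $m$, then $p(L)e_\emptyset=\sum c_we_w$. So $F\to\mathcal D(\Omega)$ is injective, and $\|p\|_{\ell^1}\le n^m|p|_{D_m}$ for $p\in F^{(m)}$, with $D_m=\dim W_m$. Matrices whose size grows with the degree see all the coefficients; the task below is to manage with one size.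

\emph{Cauchy's estimate.} If a commutative polynomial $\sum c_\alpha t^\alpha$ in $b$ variables is bounded by $M$ on the polydisc $|t_j|\le R$, then $|c_\alpha|\le MR^{-|\alpha|}$. There are at most $b^m$ monomials of degree $m$.

\emph{Auerbach bases.} A finite-dimensional normed space has a basis $e_1,\dots,e_h$ of unit vectors whose dual functionals $\varphi_1,\dots,\varphi_h$ have norm one. (Choose unit vectors that maximize $|\det(e_1,\dots,e_h)|$; then $\varphi_j(v)$ is the determinant with $e_j$ replaced by $v$, divided by the maximum.)

\emph{Exponential bounds.} Sequences $(K_m)$ with $K_m\le Cr^m$ for some $C,r\ge1$ are closed under sums and products and include $K_m=m+1\le2^m$.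

\subsection{Finitely generated PI-algebras}

A \emph{primitive ideal} of a unital algebra $R$ is the annihilator of a simple left $R$-module, and $R$ is \emph{primitive} if $0$ is a primitive ideal. If $R\ne0$, primitive ideals exist, because maximal left ideals do. The \emph{Jacobson radical} $\operatorname{rad}R$ is the intersection of the primitive ideals. An ideal is \emph{nil} if each of its elements is nilpotent, and \emph{nilpotent} if some power of the ideal is zero. We use three theorems.
\begin{itemize}
\item \emph{Kaplansky:} a primitive PI-algebra is simple and finite-dimensional over its center, which is a field.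
\item \emph{Amitsur:} an algebra of countable dimension over an uncountable field has nil Jacobson radical.
\item \emph{Braun} \cite{braun} (in characteristic $0$ also Razmyslov and Kemer): the nil ideals of a finitely generated PI-algebra over a field lie in a nilpotent ideal.
\end{itemize}

\begin{lemma}\label{lem:structure}
Let $R$ be a finitely generated unital PI-algebra over $\mathbb C$. Then $\operatorname{rad}R$ is nilpotent, and every primitive quotient of $R$ is isomorphic to some $M_e$.
\end{lemma}

\begin{proof}
The words in the generators span $R$, so $R$ has countable dimension. Thus $\operatorname{rad}R$ is nil by Amitsur's theorem and nilpotent by Braun's. A primitive quotient is PI, hence simple and finite-dimensional over its center $K$, a field of countable dimension over $\mathbb C$. An element $t\in K\setminus\mathbb C$ would be transcendental over $\mathbb C$, and the elements $(t-\lambda)^{-1}$, $\lambda\in\mathbb C$, would form an uncountable linearly independent family: in a finite relation among them, clear denominators and set $t$ equal to each $\lambda$ in turn. So $K=\mathbb C$,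 and a finite-dimensional simple algebra over $\mathbb C$ is a full matrix algebra.
\end{proof}

We use Lemma~\ref{lem:structure} only in the following form, which resembles the Nullstellensatz: an ideal with only small matrix quotients contains a power of $I_d$.

\begin{lemma}\label{lem:null}
Let $T$ be an ideal of $F$ and $d\ge0$. Suppose that $F/T$ is a PI-algebra and that every surjective homomorphism $\pi:F\to M_e$ with $\pi(T)=0$ has $e\le d$. Then $I_d^k\subset T$ for some $k\ge1$.
\end{lemma}

\begin{proof}
Let $R=F/T$; if $R=0$ there is nothing to prove. Otherwise $R$ has primitive ideals, and by Lemma~\ref{lem:structure} each of them gives a surjection $\pi:F\to M_e$ with $\pi(T)=0$, so $1\le e\le d$. The map $\pi$ is evaluation at $(\pi(X_1),\dots,\pi(X_n))\in M_e^n$, so it kills $I_e\supset I_d$. Hence the image of $I_d$ in $R$ lies in every primitive ideal, that is, in the nilpotent ideal $\operatorname{rad}R$.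
\end{proof}

A given identity bounds the size of the matrix quotients. The matrix units of $M_e$ are denoted by $E_{ij}$.

\begin{lemma}\label{lem:staircase}
If $M_e$ satisfies a nonzero identity $f$ of degree $\delta$, then $2e\le\delta$.
\end{lemma}

\begin{proof}
Scaling one variable by $t\in\mathbb C$ and comparing powers of $t$ shows that the components of an identity that are homogeneous in each variable are again identities. Let $f'\ne0$ be such a component of $f$, of degree $m_j$ in the variable $y_j$ and of total degree $l\le\delta$; here $l\ge1$, as a nonzero constant is not an identity. Replace $y_j$ by $y_{j,1}+\dots+y_{j,m_j}$ and take the component $f''$ that is linear in every new variable. It is an identity of $M_e$, and it is nonzero because setting $y_{j,s}=y_j$ turns it into $\prod_jm_j!\cdot f'$. After renaming, $f''=\sum_{\sigma\in S_l}c_\sigma y_{\sigma(1)}\cdots y_{\sigma(l)}$ with $c_{\mathrm{id}}\ne0$.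

Suppose $l\le2e-1$, and substitute for $y_1,\dots,y_l$ the first $l$ terms of $E_{11},E_{12},E_{22},E_{23},\dots,E_{ee}$. Let $s\ne t$ and $y_sy_t\ne0$. If $y_s=E_{jj}$, then $y_t=E_{j,j+1}$; if $y_s=E_{j,j+1}$, then $y_t$ lies in row $j+1$. In both cases $t>s$. So only $\sigma=\mathrm{id}$ contributes, and the value $c_{\mathrm{id}}y_1\cdots y_l$ is a nonzero multiple of a matrix unit, a contradiction. Hence $2e\le l\le\delta$.
\end{proof}

\section{Tame ideals}\label{sec:tame}

In a Banach algebra about which nothing else is known, the one available bound for $p(a)$ is (N1), through the coefficients. The coefficients of $p$ are not controlled by $|p|_D$, which vanishes on $I_D$. But we may change $p$ by any element of $\ker\operatorname{ev}$ before applying (N1). This suggests the following definition.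

\begin{definition}\label{def:tame}
A homogeneous ideal $I\subset F$ is \emph{tame at level $D$} if there are $C,r\ge1$ such that for all $m\ge0$ and $p\in F^{(m)}$ there is $q\in F^{(m)}$ with
\[
p-q\in I,\qquad\|q\|_{\ell^1}\le Cr^m|p|_D .
\]
It is \emph{tame} if it is tame at some level.
\end{definition}

Let $I$ be tame at level $D$. Three properties follow at once.
\begin{enumerate}
\item[(T1)] $I$ is tame at every level $D'\ge D$, by (N2).
\item[(T2)] Every homogeneous ideal that contains $I$ is tame at level $D$ (use the same $q$).
\item[(T3)] $I_D\subset I$: if $p\in F^{(m)}\cap I_D$, then $|p|_D=0$, so $q=0$ and $p\in I$; and $I_D$ is homogeneous.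
\end{enumerate}

\begin{lemma}\label{lem:estimate}
Let $I$ be tame at level $D$ with constants $C,r$, and suppose $I\subset\ker\operatorname{ev}$. Then \eqref{eq:main} holds with these $D$ and $C$ and with $\kappa=r$.
\end{lemma}

\begin{proof}
Let $p=\sum p_m$ with $p_m\in F^{(m)}$, and choose $q_m\in F^{(m)}$ with $p_m-q_m\in I$ and $\|q_m\|_{\ell^1}\le Cr^m|p_m|_D$. Then $p_m(a)=q_m(a)$, and for $s>r\rho$ facts (N1) and (N3) give
\[
\|p(a)\|\le\sum_m\|q_m\|_{\ell^1}\rho^m\le C\sum_m(r\rho)^m|p_m|_D\le C\sum_m(r\rho/s)^m\,|p|_{D,s}.\qedhere
\]
\end{proof}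

By (T3), tameness also settles the algebraic question of the introduction: a tame ideal inside $\ker\operatorname{ev}$ brings $I_D$ with it.

\begin{example}[commuting tuples]\label{ex:comm}
The ideal $I_1$ is the kernel of $F\to\mathbb C[t_1,\dots,t_n]$, so it is generated by the commutators $[X_j,X_k]$. Let $p\in F^{(m)}$ have image $\sum_{|\alpha|=m}c_\alpha t^\alpha$, and put $q=\sum c_\alpha X^\alpha$ with $X^\alpha=X_1^{\alpha_1}\cdots X_n^{\alpha_n}$. Then $p-q\in I_1$, and Cauchy's estimate on the unit polydisc gives $\|q\|_{\ell^1}\le n^m|p|_1$. So $I_1$ is tame at level $1$, and commuting tuples satisfy \eqref{eq:main} with $D=C=1$, $\kappa=n$.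
\end{example}

The next example is the smallest case with a radical. It contains, in miniature, both the triangular matrices of Section~\ref{sec:square} and the division with bounds of Section~\ref{sec:quant}.

\begin{example}[the square of the commutator ideal]\label{ex:square}
Let $n=2$ and $c=[X_1,X_2]$, so that $I_1=FcF$. The ideal $I_1^2$ is not tame at level $1$: by (T3) it would contain $c$, but $I_1^2$ has no nonzero element of degree less than $4$. We show that it is tame at level $2$.

Let $p\in F^{(m)}$. Subtracting the polynomial $q_1$ of Example~\ref{ex:comm} puts $p$ in $I_1$ and multiplies $|p|_2$ by at most $1+2^m$, so let $p\in I_1$ and $m\ge2$. Then $p$ is a combination of terms $ucw$ with words $u,w$ of total length $m-2$. Reordering the letters of $u$ or $w$ changes $ucw$ by an element of $I_1^2$, so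
\[
p\equiv q:=\sum_{|\alpha|+|\beta|=m-2}\gamma_{\alpha\beta}\,X^\alpha cX^\beta\pmod{I_1^2},\qquad\|q\|_{\ell^1}\le2\sum|\gamma_{\alpha\beta}|.
\]
To see the numbers $\gamma_{\alpha\beta}$, evaluate at
\[
z_1=\begin{pmatrix}x_1&1\\0&y_1\end{pmatrix},\qquad z_2=\begin{pmatrix}x_2&0\\0&y_2\end{pmatrix},\qquad|x_k|,|y_k|\le1 .
\]
An element of $I_1$ takes a strictly upper triangular value at $z$, so $I_1^2$ vanishes at $z$ and $p(z)=q(z)$. We have $c(z)=(y_2-x_2)E_{12}$ and $X^\alpha(z)E_{12}X^\beta(z)=x^\alpha y^\beta E_{12}$. Therefore $p(z)=G(x,y)E_{12}$, where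
\[
G=(y_2-x_2)\,\gamma,\qquad\gamma(x,y)=\sum\gamma_{\alpha\beta}\,x^\alpha y^\beta .
\]
As $\|z_k\|\le2$, we get $|G|\le2^m|p|_2$ on the unit polydisc of $\mathbb C^4$, and Cauchy's estimate gives $\|G\|_{\ell^1}\le4^{m-1}2^m|p|_2$. It remains to divide by $y_2-x_2$. Fix the exponents of $x_1$ and $y_1$, and let $j\le m-2$ be the remaining degree of $\gamma$. If $\gamma_h$ is the coefficient of $x_2^hy_2^{j-h}$ in $\gamma$ and $G_h$ that of $x_2^hy_2^{j+1-h}$ in $G$, then $G_h=\gamma_h-\gamma_{h-1}$, so $\gamma_h=G_0+\dots+G_h$ and $\sum_h|\gamma_h|\le(j+1)\sum_h|G_h|$. Altogether $\|q\|_{\ell^1}\le2(m-1)4^{m-1}2^m|p|_2$.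
\end{example}

\section{Squares of tame ideals}\label{sec:square}

Example~\ref{ex:square} used an explicit generator of $I_1$. For a general tame ideal $I$ we have no generators under control. What survives is the upper right corner of $p$ at block triangular matrices, which is a noncommutative derivative of $p$. We shall see that this derivative, even when known only modulo $I$ on both sides, determines $p\in I$ modulo $I^2$, and does so with bounds.

Let $V$ be the span of $X_1,\dots,X_n$. Give $F\otimes F$ and $F\otimes V\otimes F$ the $\ell^1$-norms for the bases $u\otimes v$ and $u\otimes X_k\otimes v$, with $u,v$ words. Define linear maps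
\[
F\xrightarrow{\ \partial\ }F\otimes V\otimes F\xrightarrow{\ \mathrm d\ }F\otimes F\xrightarrow{\ \mu\ }F
\]
on words by $\mu(u\otimes v)=uv$ and
\[
\partial w=\sum_{w=uX_kv}u\otimes X_k\otimes v,\qquad\mathrm d(u\otimes X_k\otimes v)=uX_k\otimes v-u\otimes X_kv,
\]
where the sum runs over the $|w|$ positions in $w$. All three maps preserve total degree, $\|\mathrm d\|\le2$, $\|\mu\|\le1$, and
\begin{equation}\label{eq:complex}
\mu\,\mathrm d=0,\qquad\mathrm d\,\partial p=p\otimes1-1\otimes p .
\end{equation}
The second formula holds because for $w=X_{k_1}\cdots X_{k_m}$ and $\sigma_h=X_{k_1}\cdots X_{k_h}\otimes X_{k_{h+1}}\cdots X_{k_m}$ we have $\mathrm d\,\partial w=\sum_{h=1}^m(\sigma_h-\sigma_{h-1})=\sigma_m-\sigma_0$.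

\begin{proposition}\label{prop:square}
If $I$ is tame at level $D$, then $I^2$ is tame at level $2D$.
\end{proposition}

\begin{proof}
Let $C,r$ be the constants for $I$.

\emph{Step 1: two linear maps.} Tameness chooses $q$ for one $p$ at a time. To act on tensors the choice must be linear, and Auerbach bases make it so at the cost of a factor $n^j$ in degree $j$.

(a) Fix $j$, and take an Auerbach basis of $F^{(j)}/(F^{(j)}\cap I_D)$ with the norm $|\cdot|_D$. It has at most $n^j$ elements, represented by $p_1,p_2,\ldots\in F^{(j)}$ with $|p_h|_D=1$. View the dual functionals as functionals $\varphi_h$ on $F^{(j)}$ with $|\varphi_h(g)|\le|g|_D$. Choose $q_h\in F^{(j)}$ with $p_h-q_h\in I$ and $\|q_h\|_{\ell^1}\le Cr^j$, and put $\Lambda g=\sum_h\varphi_h(g)q_h$ for $g\in F^{(j)}$. Then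
\[
g-\Lambda g=\Big(g-\sum_h\varphi_h(g)p_h\Big)+\sum_h\varphi_h(g)(p_h-q_h)\in I_D+I=I
\]
by (T3). Doing this for all $j$ gives a graded map $\Lambda:F\to F$ with $(\Lambda-1)F\subset I$.

(b) Take an Auerbach basis $e_1,e_2,\dots$ of $F^{(j)}\cap I$ with the $\ell^1$-norm, extend the dual functionals to functionals $\chi_h$ of norm one on $F^{(j)}$ by the Hahn--Banach theorem, and put $Qg=\sum_h\chi_h(g)e_h$. This gives a graded map $Q:F\to F$ with $QF\subset I$, $Qg=g$ for $g\in I$, and $\|Qg\|_{\ell^1}\le n^j\|g\|_{\ell^1}$ for $g\in F^{(j)}$.

\emph{Step 2: reduction to $p\in I$.} Let $p_0\in F^{(m)}$. For $m=0$ take $q=p_0$, so let $m\ge1$. Choose $q_0\in F^{(m)}$ with $p:=p_0-q_0\in I$ and $\|q_0\|_{\ell^1}\le Cr^m|p_0|_D$. By (N1) and (N2),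
\[
\varepsilon:=|p|_{2D}\le(1+Cr^m)|p_0|_{2D}.
\]
It suffices to find $q\in F^{(m)}$ with $p-q\in I^2$ and $\|q\|_{\ell^1}\le K_m\varepsilon$, where $K_m$ is exponentially bounded and independent of $p$; then $q_0+q$ serves for $p_0$.

\emph{Step 3: matrices of size $2D$ see $\partial p$.} Let $x,y,v\in M_D^n$ have components of norm at most $1$, and put $z_k=\begin{pmatrix}x_k&v_k\\0&y_k\end{pmatrix}$, so $\|z_k\|\le2$. In a product $z_{k_1}\cdots z_{k_m}$ the upper right block is a sum over the position at which the factor $v$ is used, with $x$'s to the left and $y$'s to the right. So the upper right block of $p(z)$ is the image of $\partial p$ under $u\otimes X_k\otimes w\mapsto u(x)v_kw(y)$, and its norm is at most $\|p(z)\|\le2^m\varepsilon$.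

Write $\partial p$ as the sum of its $nm$ components in the spaces $F^{(j)}\otimes X_k\otimes F^{(l)}$, $j+l=m-1$, and let $\omega=\sum c_{uw}\,u\otimes X_k\otimes w$ be one of them. Taking all components of $v$ except $v_k$ equal to zero isolates $k$. Replacing $x$ by $\mathrm e^{\mathrm i\theta}x$ and averaging against $\mathrm e^{-\mathrm ij\theta}$ isolates $j$. Thus $\|\sum c_{uw}u(x)v_kw(y)\|\le2^m\varepsilon$. Let $\xi,\eta,\xi',\eta'\in\mathbb C^D$ be unit vectors and $v_k=\xi\eta'^*$. Applying the matrix to $\xi'$ and pairing with $\eta$, we get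
\[
\Big|\sum c_{uw}\,\langle u(x)\xi,\eta\rangle\,\langle w(y)\xi',\eta'\rangle\Big|\le2^m\varepsilon .
\]
Fix $y,\xi',\eta'$ and take the supremum over $x,\xi,\eta$: the polynomial $\sum c_{uw}\langle w(y)\xi',\eta'\rangle\,u\in F^{(j)}$ has $|\cdot|_D\le2^m\varepsilon$. Apply a functional $\varphi_h$ from (a) in degree $j$, and then take the supremum over $y,\xi',\eta'$: the polynomial $\sum c_{uw}\varphi_h(u)\,w\in F^{(l)}$ has $|\cdot|_D\le2^m\varepsilon$. Apply a functional $\varphi'_{h'}$ from (a) in degree $l$:
\[
\Big|\sum c_{uw}\,\varphi_h(u)\,\varphi'_{h'}(w)\Big|\le2^m\varepsilon .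
\]
These numbers are the coefficients of $(\Lambda\otimes1\otimes\Lambda)\omega$ with respect to the at most $n^{j+l}$ elements $q_h\otimes X_k\otimes q'_{h'}$, each of norm at most $C^2r^{j+l}$. Summing over the $nm$ components, we find that $\omega':=(\Lambda\otimes1\otimes\Lambda)\partial p$ satisfies
\begin{equation}\label{eq:omega}
\|\omega'\|_{\ell^1}\le m\,n^mC^2r^m2^m\varepsilon .
\end{equation}
From $\Lambda\otimes1\otimes\Lambda-1\otimes1\otimes1=(\Lambda-1)\otimes1\otimes\Lambda+1\otimes1\otimes(\Lambda-1)$ we get
\[
\omega'=\partial p+\eta_1+\eta_2,\qquad\eta_1\in I\otimes V\otimes F,\quad\eta_2\in F\otimes V\otimes I .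
\]

\emph{Step 4: recovering $p$ modulo $I^2$.} By \eqref{eq:complex}, $\mathrm d\omega'=\alpha+\beta$ with
\[
\alpha=p\otimes1+\mathrm d\eta_1,\qquad\beta=-1\otimes p+\mathrm d\eta_2 .
\]
Since $p\in I$ and $I$ is a two-sided ideal, $\alpha\in I\otimes F$ and $\beta\in F\otimes I$. Also $\mu(\alpha)=p+\mu\,\mathrm d\eta_1=p$. So $\alpha$ multiplies out to $p$ but has no bound, while $\alpha+\beta$ has a bound but multiplies out to $0$. The projection $Q$ extracts $\alpha$ from $\alpha+\beta$ up to a harmless error: $(Q\otimes1)\alpha=\alpha$ because $Q$ fixes $I$, and $(Q\otimes1)\beta\in I\otimes I$ because $QF\subset I$. Hence $q:=\mu(Q\otimes1)\mathrm d\omega'\in F^{(m)}$ satisfies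
\[
q=p+\mu(Q\otimes1)\beta\in p+\mu(I\otimes I)=p+I^2 .
\]
On elements of total degree $m$ the map $Q\otimes1$ has norm at most $n^m$, so \eqref{eq:omega} gives $\|q\|_{\ell^1}\le2m\,n^{2m}C^2r^m2^m\varepsilon$.
\end{proof}

\section{Two quantitative lemmas on commutative polynomials}\label{sec:quant}

To show that $I_d$ is tame we view $p\in F$ as a $d\times d$ matrix of commutative polynomials in the $nd^2$ entries of $x$. Cauchy's estimate bounds its commutative coefficients, and the problem is to return to free polynomials without losing the bound. Two steps on the way back are classical as existence statements and are needed here with exponential constants: writing an element of a module through fixed generators, and writing an invariant through traces.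

\subsection{Module membership with bounds}

Let $O=\mathbb C[t_1,\dots,t_b]$ with the standard grading, and grade $O^N$ by placing the basis vectors $\epsilon_1,\dots,\epsilon_N$ in degree $0$. The \emph{monomials} of $O^N$ are the elements $t^\alpha\epsilon_j$. The zero element counts as homogeneous of every degree, and it is the only element of negative degree.

\begin{lemma}\label{lem:division}
Let $g_1,\dots,g_s\in O^N$ be nonzero and homogeneous, and let $M=\sum Og_i$. There are $C,r\ge1$ such that every homogeneous $h\in M$ of degree $m$ can be written $h=\sum a_ig_i$ with $a_i\in O$ homogeneous of degree $m-\deg g_i$ and $\|a_i\|_{\ell^1}\le Cr^m\|h\|_{\ell^1}$.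
\end{lemma}

One step of a division algorithm may multiply the norm by a fixed constant, so we can afford a number of steps that is linear in $m$. Removing one monomial at a time could take as many steps as there are monomials of degree $m$. We therefore reduce all reducible monomials at once, and measure progress by an additive weight that is bounded linearly in $m$.

\begin{proof}
If $s=0$, then $h=0$; let $s\ge1$. Order the monomials $t^\alpha\epsilon_j$ lexicographically by $(\alpha_1,\dots,\alpha_b,N-j)$. Multiplication by a monomial $t^\gamma$ preserves this order. Let $\operatorname{in}(M)$ be the set of leading (largest) monomials of nonzero elements of $M$. Dickson's lemma says that every subset of $\mathbb N^b$ has a finite subset such that each element is componentwise at least one of the chosen ones. Applied for each $j$, it gives $\mu_1,\dots,\mu_\ell\in\operatorname{in}(M)$ such that every $\nu\in\operatorname{in}(M)$ has the form $\nu=t^{\gamma(\nu)}\mu_{i(\nu)}$; fix one such factorization for each $\nu$. The module $M$ contains the homogeneous components of its elements, and the leading monomial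 of an element is also the leading monomial of the component in which it occurs. So there are homogeneous $f_i=\mu_i-\rho_i\in M$ in which all monomials of $\rho_i$ are smaller than $\mu_i$.

Let $K$ be an integer that exceeds $N$ and all exponents occurring in $f_1,\dots,f_\ell$, and set
\[
\operatorname{wt}(t^\alpha\epsilon_j)=\sum_{i=1}^b\alpha_iK^{b+1-i}+(N-j).
\]
For the monomials occurring in the $f_i$, the numbers $\alpha_1,\dots,\alpha_b,N-j$ are the base-$K$ digits of the weight, so on these monomials the lexicographic order is the order of the weights. Thus every monomial of $\rho_i$ has weight less than $\operatorname{wt}(\mu_i)$. Multiplication by $t^\gamma$ adds the same number to all weights. Hence every monomial of $t^{\gamma(\nu)}\rho_{i(\nu)}$ has weight at most $\operatorname{wt}(\nu)-1$.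

Put $h_0=h$. Given $h_l=\sum c_\nu\nu$, homogeneous of degree $m$, let $h_l^{\mathrm{out}}$ be the sum of the terms with $\nu\notin\operatorname{in}(M)$, and put
\[
h_{l+1}=\sum_{\nu\in\operatorname{in}(M)}c_\nu t^{\gamma(\nu)}\rho_{i(\nu)},\qquad b_{i,l}=\sum_{i(\nu)=i}c_\nu t^{\gamma(\nu)} .
\]
Since $\nu=t^{\gamma(\nu)}f_{i(\nu)}+t^{\gamma(\nu)}\rho_{i(\nu)}$, we have $h_l=h_l^{\mathrm{out}}+\sum_ib_{i,l}f_i+h_{l+1}$, and $h_{l+1}$ is again homogeneous of degree $m$. Weights of monomials of degree $m$ are integers in $[0,W)$ with $W=K^bm+N$, and the largest weight present drops at each step, so $h_W=0$. Therefore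
\[
h=R+\sum_ib_if_i,\qquad b_i=\sum_{l<W}b_{i,l},\qquad R=\sum_{l<W}h_l^{\mathrm{out}} .
\]
The element $R=h-\sum b_if_i$ lies in $M$ and none of its monomials is in $\operatorname{in}(M)$, so $R=0$. With $\Theta=\max(2,\|\rho_1\|_{\ell^1},\dots,\|\rho_\ell\|_{\ell^1})$ we have $\|b_{i,l}\|_{\ell^1}\le\|h_l\|_{\ell^1}\le\Theta^l\|h\|_{\ell^1}$, so
\[
\|b_i\|_{\ell^1}\le\Theta^W\|h\|_{\ell^1}=\Theta^N(\Theta^{K^b})^m\|h\|_{\ell^1}.
\]
Finally write $f_i=\sum_ka_{ik}g_k$ once and for all, with $a_{ik}$ homogeneous of degree $\deg f_i-\deg g_k$, and take $a_k=\sum_ib_ia_{ik}$. The $\ell^1$-norm on $O$ is submultiplicative, so the bound persists with a larger $C$.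
\end{proof}

\subsection{Invariants through traces, with bounds}

The group $GL_d$ acts on $M_d^n$ by simultaneous conjugation, and the functions $x\mapsto\operatorname{tr}w(x)$, $w$ a word, are invariant. Let $\pi$ be the representation of the symmetric group $S_m$ on $(\mathbb C^d)^{\otimes m}$ in which $\sigma$ moves the $j$th tensor factor to position $\sigma(j)$. \emph{Schur--Weyl duality} states that an operator on $(\mathbb C^d)^{\otimes m}$ that commutes with $g^{\otimes m}$ for all $g\in GL_d$ lies in $\mathcal A=\pi(\mathbb C[S_m])$.

\begin{lemma}\label{lem:traces}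
Let $\tau$ be a homogeneous polynomial of degree $m$ on $M_d^n$ that is invariant under simultaneous conjugation by $GL_d$, and let $\|\tau\|=\sup\{|\tau(x)|:\max_k\|x_k\|\le1\}$. Then $\tau$ is a finite sum
\[
\tau(x)=\sum_\nu c_\nu\prod_{j=1}^{l_\nu}\operatorname{tr}w_{\nu,j}(x),\qquad\sum_\nu|c_\nu|\le(nd^2\mathrm e)^m\|\tau\|,
\]
where for each $\nu$ the $w_{\nu,j}$ are nonempty words of total length $m$.
\end{lemma}

Schur--Weyl duality produces a sum over the $m!$ elements of $S_m$, which is too many to bound term by term. The point is that $\dim\mathcal A\le d^{2m}$ is only exponential, so that a well chosen preimage in $\mathbb C[S_m]$ has very small coefficients.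

\begin{proof}
For $m=0$, $\tau$ is a constant times the empty product; let $m\ge1$.

\emph{Polarization.} Norm $M_d^n$ by $\max_k\|x_k\|$. The symmetric $m$-linear form with $\tilde\tau(x,\dots,x)=\tau(x)$ is given by
\[
\tilde\tau(x^1,\dots,x^m)=\frac1{2^mm!}\sum_{\epsilon_j=\pm1}\epsilon_1\cdots\epsilon_m\,\tau(\epsilon_1x^1+\dots+\epsilon_mx^m).
\]
This formula shows that $\tilde\tau$ is invariant and that $\|\tilde\tau\|\le\frac{m^m}{m!}\|\tau\|\le\mathrm e^m\|\tau\|$. Let $\iota_k:M_d\to M_d^n$ be the inclusion of the $k$th coordinate. Expanding $x=\sum_k\iota_k(x_k)$ gives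
\[
\tau(x)=\sum_{\mathbf i\in\{1,\dots,n\}^m}\ell_{\mathbf i}(x_{i_1},\dots,x_{i_m}),\qquad\ell_{\mathbf i}(y_1,\dots,y_m)=\tilde\tau(\iota_{i_1}y_1,\dots,\iota_{i_m}y_m),
\]
and each $\ell_{\mathbf i}$ is an invariant $m$-linear form on $M_d$ of norm at most $\mathrm e^m\|\tau\|$.

\emph{Passage to $S_m$.} Fix $\mathbf i$. The operators $y_1\otimes\dots\otimes y_m$ span $\operatorname{End}((\mathbb C^d)^{\otimes m})$ and the trace pairing is nondegenerate, so there is a unique $Z$ with $\ell_{\mathbf i}(y_1,\dots,y_m)=\operatorname{Tr}(Z\,y_1\otimes\dots\otimes y_m)$. Invariance and uniqueness give $(g^{\otimes m})^{-1}Zg^{\otimes m}=Z$, so $Z\in\mathcal A$. Each entry of $Z$ is a value of $\ell_{\mathbf i}$ at matrix units, and $Z$ is a $d^m\times d^m$ matrix, so $\|Z\|\le d^m\mathrm e^m\|\tau\|$.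

\emph{A small preimage.} Let $\lambda$ be the left regular representation of $\mathbb C[S_m]$ on itself, with the norm $\|a\|_2^2=\sum|a_\sigma|^2$. With $a^*=\sum\bar a_\sigma\sigma^{-1}$ and the norm $\|\lambda(a)\|$, the group algebra is a finite-dimensional $C^*$-algebra, hence a direct sum of matrix blocks, and every two-sided ideal is a sum of blocks. So $\ker\pi=\mathbb C[S_m](1-z)$ for a central self-adjoint idempotent $z$. The operators $\pi(\sigma)$ are unitary, so $\pi$ restricts to a bijective $*$-homomorphism $\mathbb C[S_m]z\to\mathcal A$, and an injective $*$-homomorphism of $C^*$-algebras is isometric. Choose $a=az$ with $\pi(a)=Z$; then $\|\lambda(a)\|=\|Z\|$. Let $z_1$ be the coefficient of the identity permutation in $z$. The trace of the idempotent $\lambda(z)$ equals $m!\,z_1$ and also equals its rank $\dim\mathbb C[S_m]z=\dim\mathcal A\le d^{2m}$. Moreover $\|z\|_2^2=(z^*z)_1=z_1$. Hence $\|a\|_2=\|\lambda(a)z\|_2\le\|Z\|\,d^m/\sqrt{m!}$, and by the Cauchy--Schwarz inequality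
\[
\sum_\sigma|a_\sigma|\le\sqrt{m!}\,\|a\|_2\le d^m\|Z\|\le d^{2m}\mathrm e^m\|\tau\|.
\]

\emph{Traces.} In the standard basis of $(\mathbb C^d)^{\otimes m}$,
\[
\operatorname{Tr}(\pi(\sigma)\,y_1\otimes\dots\otimes y_m)=\sum_{h_1,\dots,h_m}\ \prod_{j=1}^m(y_j)_{h_{\sigma(j)}h_j}.
\]
The sum factors over the cycles of $\sigma$, and a cycle $(j,\sigma j,\dots,\sigma^{l-1}j)$ contributes $\operatorname{tr}(y_{\sigma^{l-1}j}\cdots y_{\sigma j}y_j)$. Each $y_j$ occurs once, so with $y_j=x_{i_j}$ we obtain a product of traces of nonempty words of total length $m$. Summing over $\sigma$ and over the $n^m$ multi-indices $\mathbf i$ gives the claim.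
\end{proof}

\section{The Capelli ideal and the tameness of $I_d$}\label{sec:capelli}

Lemmas~\ref{lem:division} and~\ref{lem:traces} will write the map defined by $p$ on $M_d^n$ as a sum of products of traces times fixed free polynomials. For $d\ge2$ a trace is not a free polynomial: $x\mapsto\operatorname{tr}(x_1)\cdot1$ is linear in $x$ but is not a combination of $x_1,\dots,x_n$. A trace can, however, be absorbed by a suitable factor. For $2\times2$ matrices the Cayley--Hamilton theorem $y^2=\operatorname{tr}(y)y-\det(y)$ gives $\operatorname{tr}(y)\,[x,y]=[x,y^2]$. The Capelli polynomials absorb the trace of an arbitrary matrix, as often as needed. For $N\ge1$ let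
\[
c_N(t_1,\dots,t_N;y_0,\dots,y_N)=\sum_{\sigma\in S_N}\operatorname{sgn}(\sigma)\,y_0t_{\sigma(1)}y_1t_{\sigma(2)}\cdots y_{N-1}t_{\sigma(N)}y_N ,
\]
a nonzero free polynomial that is linear in each variable and alternating in the $t$'s.

\begin{lemma}\label{lem:capelli}
\begin{enumerate}
\item[(C1)] If $N>d^2$, then $c_N$ is an identity of $M_d$.
\item[(C2)] If $N\le e^2$, then $c_N$ is not an identity of $M_e$.
\item[(C3)] If $N=d^2$ and $t_j,y_j,w\in M_d$, then
\[
\operatorname{tr}(w)\,c_N(t;y)=\frac1d\sum_{j=1}^Nc_N(t_1,\dots,wt_j,\dots,t_N;y).
\]
\end{enumerate}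
\end{lemma}

\begin{proof}
(C1) An alternating multilinear map vanishes on linearly dependent arguments, and $\dim M_d=d^2$.

(C2) Let $t_s=E_{i_sj_s}$, $1\le s\le N$, be distinct matrix units, and put $y_0=E_{1i_1}$, $y_s=E_{j_si_{s+1}}$ for $1\le s<N$, and $y_N=E_{j_N1}$. The product $y_{s-1}t_{\sigma(s)}y_s$ is nonzero only if $t_{\sigma(s)}$ sits in row $i_s$ and column $j_s$, that is, $\sigma(s)=s$. So only $\sigma=\mathrm{id}$ contributes, and the value is $E_{11}$.

(C3) Fix $y$. An alternating $N$-linear map $c$ on an $N$-dimensional space satisfies $c(St_1,\dots,St_N)=\det(S)\,c(t)$ for every operator $S$. Take $S=1+s\Gamma$ and compare the coefficients of $s$: $\sum_jc(\dots,\Gamma t_j,\dots)=\operatorname{Tr}(\Gamma)\,c(t)$. Left multiplication by $w$ on $M_d$ acts on each of the $d$ columns as $w$, so its trace is $d\operatorname{tr}(w)$.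
\end{proof}

Fix $d\ge1$, put $N=d^2$, and let $J_d\subset F$ be the span of all $c_N(p;q)$ with $p_j,q_j\in F$. By multilinearity $J_d$ is spanned by the homogeneous elements $c_N(u;v)$ with $u_j,v_j$ words. It is a two-sided ideal, because $y_0$ and $y_N$ absorb left and right multiplication. For $d=1$ we have $c_1(1;1,1)=1$, so $J_1=F$.

The ideal $J_d+I_d$ is the bridge between $I_{d-1}$ and $I_d$. It is large enough to contain a power of $I_{d-1}$, and on it the traces can be absorbed.

\begin{lemma}\label{lem:large}
There is $k\ge1$ with $I_{d-1}^k\subset J_d+I_d$.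
\end{lemma}

\begin{proof}
Let $T=J_d+I_d$. By (C1) and (N4) all values of $c_{d^2+1}$ on $F$ lie in $I_d$, so $F/T$ is PI. Let $\pi:F\to M_e$ be surjective with $\pi(T)=0$. Then $c_{d^2+1}$ is an identity of $\pi(F)=M_e$, so $e\le d$ by (C2), since $e>d$ would give $d^2+1\le e^2$. Also $\pi(J_d)=0$ makes $c_{d^2}$ an identity of $M_e$, so $e\ne d$ by (C2). Thus $e\le d-1$, and Lemma~\ref{lem:null} applies with $d-1$ in place of $d$.
\end{proof}

\begin{lemma}\label{lem:absorb}
There are $C,r\ge1$ such that for every $m$ and $p\in F^{(m)}\cap(J_d+I_d)$ there is $q\in F^{(m)}$ with $p-q\in I_d$ and $\|q\|_{\ell^1}\le Cr^m|p|_d$.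
\end{lemma}

\begin{proof}
Let $O=\mathbb C[M_d^n]$, the polynomial ring in the $nd^2$ matrix entries, and view polynomial maps $M_d^n\to M_d$ as elements of $M_d(O)\cong O^N$. For $p\in F$ let $\hat p\in O^N$ be the map it defines; $p\mapsto\hat p$ preserves degrees and has kernel $I_d$. Let $M$ be the $O$-submodule generated by the image of $J_d$. By the Hilbert basis theorem $O^N$ is a Noetherian module, so $M$ is generated by finitely many nonzero elements $g_i=\hat c_i$, $i=1,\dots,s$, where $c_i=c_N(u^{(i)};v^{(i)})$ with words $u^{(i)}_j,v^{(i)}_j$. These are homogeneous. Let $p\in F^{(m)}\cap(J_d+I_d)$ and $h=\hat p\in M$.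

\emph{Commutative coefficients.} A $d\times d$ matrix with entries of modulus at most $1/d$ has Hilbert--Schmidt norm, hence operator norm, at most $1$. So each of the $d^2$ entries of $h$ is bounded by $|p|_d$ on the polydisc of radius $1/d$, and Cauchy's estimate gives $\|h\|_{\ell^1}\le d^2(nd^2)^md^m|p|_d$. By Lemma~\ref{lem:division}, $h=\sum a_ig_i$ with $a_i\in O$ homogeneous of degree $m_i=m-\deg g_i$ and $\|a_i\|_{\ell^1}\le C_1r_1^m|p|_d$, where $C_1,r_1$ do not depend on $m$ and $p$.

\emph{Invariant coefficients.} The $a_i$ are arbitrary polynomials in the entries. But $h$ and the $g_i$ come from free polynomials, so they commute with simultaneous conjugation, and for $U$ in the unitary group $U(d)$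
\[
h(x)=U^{-1}h(UxU^{-1})U=\sum_ia_i(UxU^{-1})\,U^{-1}g_i(UxU^{-1})U=\sum_ia_i(UxU^{-1})\,g_i(x).
\]
Integrating against the normalized Haar measure gives $h=\sum\tau_ig_i$ with $\tau_i(x)=\int a_i(UxU^{-1})\,dU$. Each $\tau_i$ is a homogeneous polynomial of degree $m_i$, invariant under $U(d)$. It is invariant under $GL_d$ as well: for Hermitian $H$ the entire function $\zeta\mapsto\tau_i(\mathrm e^{\zeta H}x\mathrm e^{-\zeta H})$ is constant on the imaginary axis, hence constant, and every $g\in GL_d$ has the form $U\mathrm e^H$. Unitary conjugation preserves the unit ball, on which all entries have modulus at most $1$, so $\|\tau_i\|\le\|a_i\|_{\ell^1}$ in the notation of Lemma~\ref{lem:traces}. That lemma gives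
\[
\tau_i=\sum_\nu c_{i\nu}\prod_{j=1}^{l_{i\nu}}\operatorname{tr}\hat w_{i\nu j},\qquad\sum_\nu|c_{i\nu}|\le(nd^2\mathrm e)^mC_1r_1^m|p|_d,
\]
with nonempty words of total length $m_i$, so that $l_{i\nu}\le m_i\le m$.

\emph{Absorbing the traces.} Let $w_1,\dots,w_l$ be the words of one term and $c_N(u;v)$ the corresponding $c_i$. By (C3) at each point $x$, the map $\operatorname{tr}(\hat w_1)\,\hat c_i$ is $1/d$ times a sum of $N$ maps defined by polynomials $c_N(u_1,\dots,w_1u_j,\dots,u_N;v)$. These have the same form, so (C3) applies to them again with $w_2$, and so on. After $l$ steps, $\prod_j\operatorname{tr}(\hat w_j)\cdot\hat c_i$ is $d^{-l}$ times a sum of $N^l$ maps defined by polynomials $c_N(u';v)$ with words $u'_j$. Each such polynomial is a signed sum of $N!$ words of length $m_i+\deg g_i=m$. So the product is defined by an element of $F^{(m)}$ of $\ell^1$-norm at most $N!\,(N/d)^l\le N!\,d^m$. Summing over $i$ and $\nu$, we obtain $q\in F^{(m)}$ with $\hat q=h=\hat p$ and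
\[
\|q\|_{\ell^1}\le s\,N!\,d^m(nd^2\mathrm e)^mC_1r_1^m|p|_d ,
\]
and $p-q\in I_d$.
\end{proof}

\begin{proposition}\label{prop:tame}
For all $d\ge0$ and $k\ge1$ the ideal $I_d^k$ is tame.
\end{proposition}

\begin{proof}
If $I_d$ is tame, then all $I_d^{2^j}$ are tame by Proposition~\ref{prop:square}, and $I_d^k\supset I_d^{2^j}$ for $2^j\ge k$, so $I_d^k$ is tame by (T2). It remains to show that $I_d$ is tame, which we do by induction on $d$. For $I_0=F$ take $q=0$. Let $d\ge1$ and let $I_{d-1}$ be tame. Then all its powers are tame, so $J_d+I_d$ is tame by Lemma~\ref{lem:large} and (T2), at some level $D\ge d$ by (T1), say with constants $C,r$. Let $C',r'$ be the constants of Lemma~\ref{lem:absorb}. For $p\in F^{(m)}$ choose $q_1\in F^{(m)}$ with $p-q_1\in J_d+I_d$ and $\|q_1\|_{\ell^1}\le Cr^m|p|_D$. By (N1) and (N2), $|p-q_1|_d\le(1+Cr^m)|p|_D$. Lemma~\ref{lem:absorb} gives $q_2\in F^{(m)}$ with $p-q_1-q_2\in I_d$ and $\|q_2\|_{\ell^1}\le C'r'^m(1+Cr^m)|p|_D$. Take $q=q_1+q_2$.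
\end{proof}

\section{Density of free polynomials}\label{sec:dense}

An estimate on $F$ extends to $\mathcal D(\Omega)$ once $F$ is known to be dense. After a homogeneous expansion, the question is whether a homogeneous element of $\mathcal D(\Omega)$ is a free polynomial. The truncated shifts of Section~\ref{sec:background} supply the candidate coefficients, and an intertwiner from the shifts to an arbitrary tuple shows that they are the right ones.

\begin{lemma}\label{lem:dense}
Every $f\in\mathcal D(\Omega)$ is the sum of a series $\sum_mp_m$, $p_m\in F^{(m)}$, that converges in $\mathcal D(\Omega)$. In particular $F$ is dense in $\mathcal D(\Omega)$.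
\end{lemma}

\begin{proof}
Put $f^{(m)}(x)=\frac1{2\pi}\int_0^{2\pi}f(\mathrm e^{\mathrm i\theta}x)\mathrm e^{-\mathrm im\theta}\,d\theta$. This is the $m$th Taylor coefficient of the entire function $t\mapsto f(tx)$, so $f^{(m)}(tx)=t^mf^{(m)}(x)$ and $f(x)=\sum_mf^{(m)}(x)$. Cauchy's estimate on the circle $|t|=2$ gives $|f^{(m)}|_{D,s}\le2^{-m}|f|_{D,2s}$, so the series converges in every seminorm. If $T$ intertwines $x$ and $y$, it intertwines $\mathrm e^{\mathrm i\theta}x$ and $\mathrm e^{\mathrm i\theta}y$, so $f^{(m)}\in\mathcal D(\Omega)$. Fix $m$ and let $g=f^{(m)}$. We show that $g$ is defined by an element of $F^{(m)}$.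

\emph{The candidate.} Let $L=(L_1,\dots,L_n)$ act on $W_m$, and for $t\ne0$ let $T_te_w=t^{|w|}e_w$. Then $(tL_k)T_t=T_tL_k$, as both sides send $e_w$ to $t^{|w|+1}e_{X_kw}$ or to $0$. Hence
\[
t^mg(L)e_\emptyset=g(tL)T_te_\emptyset=T_t\,g(L)e_\emptyset\qquad(t\ne0),
\]
and comparing powers of $t$ gives $g(L)e_\emptyset=\sum_{|w|=m}c_we_w$. Put $p=\sum_{|w|=m}c_ww$.

\emph{Tensoring with a shift.} Let $x\in M_i^n$ and $v\in\mathbb C^i$. The natural map $e_w\mapsto w(x)v$ does not intertwine $L$ with $x$, because $L$ is truncated; we truncate $x$ as well. Let $\epsilon_0,\dots,\epsilon_m$ be the basis of $\mathbb C^{m+1}$, define $N_s\epsilon_l=\epsilon_{l+1}$ for $l<m$ and $N_s\epsilon_m=s\epsilon_0$, and write $x\otimes N_s=(x_k\otimes N_s)_k$. For $s\ne0$ we have $N_s^{m+1}=s$, and $\lambda^{m+1}-s$ has simple roots, so $N_s$ has a basis of eigenvectors. If $N_s\zeta=\lambda\zeta$, the map $v'\mapsto v'\otimes\zeta$ intertwines $\lambda x$ with $x\otimes N_s$, so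
\[
g(x\otimes N_s)(v'\otimes\zeta)=g(\lambda x)v'\otimes\zeta=g(x)v'\otimes\lambda^m\zeta=g(x)v'\otimes N_s^m\zeta .
\]
Hence $g(x\otimes N_s)=g(x)\otimes N_s^m$ for $s\ne0$, and by continuity for $s=0$.

\emph{Comparison.} Define $S:W_m\to\mathbb C^i\otimes\mathbb C^{m+1}$ by $Se_w=w(x)v\otimes\epsilon_{|w|}$. Both $(x_k\otimes N_0)S$ and $SL_k$ send $e_w$ to $x_kw(x)v\otimes\epsilon_{|w|+1}$ if $|w|<m$ and to $0$ if $|w|=m$. Therefore
\[
g(x)v\otimes\epsilon_m=g(x\otimes N_0)(v\otimes\epsilon_0)=g(x\otimes N_0)Se_\emptyset=S\,g(L)e_\emptyset=p(x)v\otimes\epsilon_m ,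
\]
so $g(x)v=p(x)v$ for all $x$ and $v$.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

We first record the extension step, in the generality needed for Theorem~\ref{thm:intrinsic}.

\begin{lemma}\label{lem:extend}
Let $A$ be a complete Hausdorff locally $m$-convex unital algebra and $a\in A^n$. If $\operatorname{ev}:F\to A$ is continuous for the topology induced by $\mathcal D(\Omega)$, then it extends uniquely to a continuous unital homomorphism $\mathcal D(\Omega)\to A$, whose image lies in the closure of $\operatorname{ev}(F)$.
\end{lemma}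

\begin{proof}
A continuous linear map from a dense subspace (Lemma~\ref{lem:dense}) into a complete Hausdorff space has a unique continuous linear extension $\Phi$, with values in the closure of $\operatorname{ev}(F)$. Multiplication is jointly continuous in $\mathcal D(\Omega)$ and in $A$, because both topologies are defined by submultiplicative seminorms. So $\Phi(fg)=\Phi(f)\Phi(g)$, which holds on $F\times F$, holds everywhere.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $B$ satisfy the nonzero identity $f$ of degree $\delta$, and let $T_f\subset F$ be the ideal generated by all values $f(p_1,p_2,\dots)$, $p_j\in F$. Such a value is mapped by $\operatorname{ev}$ to $f(p_1(a),p_2(a),\dots)=0$, so $T_f\subset\ker\operatorname{ev}$. The algebra $F/T_f$ satisfies $f$. If $\pi:F\to M_e$ is surjective and $\pi(T_f)=0$, then $M_e$ satisfies $f$, and Lemma~\ref{lem:staircase} gives $e\le d:=\max(1,\lfloor\delta/2\rfloor)$. By Lemma~\ref{lem:null} there is $k$ with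
\[
I_d^k\subset T_f\subset\ker\operatorname{ev}.
\]
The ideal $T_f$, and with it $d$ and $k$, depends only on $n$ and $f$. By Proposition~\ref{prop:tame}, $I_d^k$ is tame, with a level $D$ and constants $C,r$ that depend only on $n,d,k$. Lemma~\ref{lem:estimate} gives \eqref{eq:main} with $\kappa=r$. In particular $\operatorname{ev}$ is continuous, and Lemma~\ref{lem:extend} completes the proof, since $B$ is the closure of $\operatorname{ev}(F)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
(ii)$\Rightarrow$(i) is Theorem~\ref{thm:main}.

(i)$\Rightarrow$(iv). Continuity of a linear map into a normed space gives finitely many seminorms with $\|p(a)\|\le C\max_j|p|_{D_j,s_j}$ for $p\in F$. By (N2) the maximum is at most $|p|_{D,s}$ with $D=\max D_j$, $s=\max s_j$.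

(iv)$\Rightarrow$(iii). If $p\in I_D$, then $|p|_{D,s}=0$, so $p(a)=0$.

(iii)$\Rightarrow$(ii). By (C1) and (N4) the values of $c_{d^2+1}$ on $F$ lie in $I_d\subset\ker\operatorname{ev}$. So $c_{d^2+1}$ is an identity of $\operatorname{ev}(F)$ and, by continuity, of its closure $B$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:intrinsic}]
Let $\mathcal P$ be the family of submultiplicative seminorms $\pi$ on $F$ with $F_\pi$ a PI-algebra. Each $|\cdot|_{D,s}$ is in $\mathcal P$: its kernel is $I_D$ by (N3), the quotient $F/I_D$ satisfies $c_{D^2+1}$, and so does its completion. Conversely, let $\pi\in\mathcal P$ be nonzero. Then $F_\pi$ is a nonzero unital Banach algebra, generated by the images of the $X_k$, and PI. The implication (ii)$\Rightarrow$(iv) of Theorem~\ref{thm:class} is not affected by passing to an equivalent norm with $\|1\|=1$, and it gives $\pi(p)\le C|p|_{D,s}$ for some $D,s,C$; for $\pi=0$ this is trivial. So $\mathcal P$ defines on $F$ the topology induced by $\mathcal D(\Omega)$. The space $\mathcal D(\Omega)$ is Hausdorff, and it is complete because locally uniform limits of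 holomorphic maps are holomorphic and the intertwining relations pass to the limit. As $F$ is dense by Lemma~\ref{lem:dense}, $\mathcal D(\Omega)$ is the completion of $F$.

For the second statement let $\pi$ be a continuous submultiplicative seminorm on $A$, let $a^\pi$ be the image of $a$ in $A_\pi^n$, and let $B_\pi$ be the closed unital subalgebra it generates. If $\pi=0$, then $B_\pi=0$ is PI and $\pi$ imposes no condition, so let $\pi\ne0$. A functional calculus for $a$, composed with the canonical map $A\to A_\pi$, is a functional calculus for $a^\pi$, so $B_\pi$ is PI by Theorem~\ref{thm:class}. Conversely, if every $B_\pi$ is PI, then Theorem~\ref{thm:class} gives for each $\pi$ a bound $\pi(p(a))\le C|p|_{D,s}$, $p\in F$, with $D,s,C$ depending on $\pi$. These seminorms $\pi$ define the topology of $A$, so $\operatorname{ev}$ is continuous and Lemma~\ref{lem:extend} applies.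
\end{proof}

\begin{remark}
In the situation of Theorem~\ref{thm:main}, write $g(a)$ for the image of $g\in\mathcal D(\Omega)$. By continuity, $g(a)=\sum_mp_m(a)$ for the expansion of Lemma~\ref{lem:dense}, and by density \eqref{eq:main} holds with $g$ in place of $p$. So $g(a)$ depends only on the values of $g$ on matrices of the one size $D$ in the ball $\max_k\|x_k\|\le s$, for any $s>\kappa\rho$, with $D,C,\kappa$ uniform over all Banach algebras that satisfy a given identity $f$. We do not claim that the values of $D$ and $\kappa$ produced by the proof are optimal.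
\end{remark}

\begin{remark}
The PI hypothesis enters only through the inclusion $I_d^k\subset\ker\operatorname{ev}$; Proposition~\ref{prop:tame} is a statement about the free algebra alone. The finiteness of $n$ is used in the theorems of Amitsur and Braun as applied in Lemma~\ref{lem:structure}, in the Hilbert basis theorem and Dickson's lemma, and in the counts $\dim F^{(m)}=n^m$. Completeness of $A$ is used only in Lemma~\ref{lem:extend}. That the functions are entire is what allows the radius $s$ to exceed $\kappa\rho$, whatever the size of $\kappa$.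
\end{remark}

\begin{thebibliography}{9}

\bibitem{braun}
Braun, J. Algebra \textbf{89} (1984), 375--396.

\bibitem{problem}
\emph{A functional calculus for Banach PI-algebras},
\texttt{https://www.projecteuclid.org/\allowbreak accountAjax/\allowbreak Download?\allowbreak downloadType=\allowbreak journal\%20article\allowbreak\&urlId=\allowbreak pjm\%2F1102700216\allowbreak\&isResultClick=True}

\end{thebibliography}
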